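# A hypersurface with cells of order two and order three: why $N\# M\subset S^{n+1}$ and $N\subset S^{n+1}$ do not force $M\subset S^{n+1}$ when $n\ge 12$

Unless a statement says otherwise, manifolds are smooth, closed, connected and oriented, and $n\ge 3$. "Imbeds in $S^{n+1}$" means "admits a smooth imbedding into $S^{n+1}$", $N\# M$ is the oriented connected sum, and homology is integral unless coefficients are shown.

## 1. A sphere with two cells, thickened inside $S^{n+1}$

Fix $a\ge 3$ and put $s=a+4$, with $r=a+2$ or $r=a+3$. Let $n=r+s$ and $b=n-a$. So $n=2a+6$ or $n=2a+7$, and every $n\ge 12$ occurs. We will constantly use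
$$a<r<s<b,\qquad b-s=r-a\ge 2,\qquad b-r=s-a=4,\qquad r,s\ge 5 .$$

Take two homotopy classes: $\beta\in\pi_{r-1}(S^a)$, nonzero with $2\beta=0$, and $\alpha\in\pi_{s-1}(S^a)$ with $3\alpha=0$, detected by the mod 3 Steenrod power $P^1$. Start with the standard $S^a\times D^{b+1}\subset S^{n+1}$ and add, *inside* $S^{n+1}$, one handle of index $s$ attached along $\alpha$ and one handle of index $r$ attached along $\beta$. The result is a compact region
$$\mathcal X\simeq S^a\cup_\beta e^r\cup_\alpha e^s ,\qquad P=\partial\mathcal X\subset S^{n+1}.$$
The smooth hypersurface $P$ is the object on which everything turns. Three features matter.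

* The cell $e^s$ is tied to $S^a$ at the prime 3, and $e^r$ is tied to $S^a$ at the prime 2.
* Since $3\alpha=0$ and $2\beta=0$, three parallel copies of one core, and two of the other, close up to spheres in $P$.
* Since $3-2=1$, these spheres and the belt spheres of the handles combine into a pair of spheres $E^r,F^s\subset P$ meeting in exactly one point. A neighborhood of $E\cup F$ is a punctured $S^r\times S^s$, so $P\cong M\#(S^r\times S^s)$ for some $M$.

The purpose is to answer the following question, which comes from "Doubly Slice Knots and the Casson-Gordon Invariants".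

**Question.** If $N^n$ imbeds in $S^{n+1}$ and $N\# M$ imbeds in $S^{n+1}$, does $M$ imbed in $S^{n+1}$?

With $N=S^r\times S^s$, the manifold $M$ left over from $P$ shows that the answer is no.

**Theorem A.** For every $n\ge12$ there are integers $r,s$ with $r+s=n$ and a smooth closed simply connected oriented $n$-manifold $M$ such that $N=S^r\times S^s$ imbeds in $S^{n+1}$, $N\# M$ imbeds in $S^{n+1}$, and $M$ does not imbed in $S^{n+1}$.

**Theorem B.** For $n\ge12$ and $M,N$ as constructed for Theorem A, put $M_k=M\# k(S^1\times S^{n-1})$, $k\ge 0$.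

1. $N\# M_k$ imbeds smoothly in $S^{n+1}$ for all $k$. However, no closed topological manifold homotopy equivalent to $M_k$ has a locally flat imbedding in a closed connected oriented $(n+1)$-manifold with the integral homology of $S^{n+1}$. The $M_k$ are pairwise non-homeomorphic, so for each $n\ge 12$ there are infinitely many counterexamples.
2. $M\setminus\mathrm{int}\,D^n$ and $M\#(-M)$ imbed smoothly in $S^{n+1}$.

The statement posed for all $n\ge3$ is therefore false. Whether there are counterexamples in the individual dimensions $3\le n\le 11$ is not decided here.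

## 2. The two sides of a hypersurface, and some cases by hand

An imbedding $V^n\subset S^{n+1}$ of a topological manifold is *locally flat* if each point of $V$ has a neighborhood in $S$ in which the pair looks like $(\mathbb R^{n+1},\mathbb R^n)$. For example, every smoothly imbedded hypersurface is locally flat. It is *bicollared* if it has a neighborhood $V\times(-1,1)$ with $V=V\times 0$. A locally flat hypersurface with both manifolds oriented is two-sided, and a classical theorem of Brown says that it is then bicollared. In the smooth case the bicollar is just a tubular neighborhood.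

**Lemma 1.** Let $S$ be a closed connected oriented $(n+1)$-manifold with the integral homology of $S^{n+1}$, and $V\subset S$ a locally flat closed connected oriented $n$-manifold. Then:

1. $S\setminus V$ has two components, and their closures $X,Y$ are compact connected oriented manifolds with boundary $V$.
2. For $0<i<n$ the inclusions induce isomorphisms $H_i(V)\cong H_i(X)\oplus H_i(Y)$ and $H^i(X)\oplus H^i(Y)\cong H^i(V)$, the latter with any coefficients.
3. The restriction $H^n(X)\to H^n(V)$ is zero, and likewise for $Y$. So two classes of complementary degree on $V$ that both come from $X$ have product zero.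

**Proof.** (1) By duality $H_1(S,S\setminus V)\cong H^n(V)\cong\mathbb Z$. Since $H_1(S)=0$ and $\tilde H_0(S)=0$, the exact sequence of the pair gives $\tilde H_0(S\setminus V)\cong\mathbb Z$, so there are two components. In a bicollar, the two sides $V\times(-1,0)$ and $V\times(0,1)$ are connected. Since $S$ is connected, every component of $S\setminus V$ has points of $V$ in its closure, so it contains one of the two sides. As there are two components, each contains exactly one side. Hence the closures are manifolds with boundary $V$, collared.

(2) This is the Mayer–Vietoris sequence of $S=X\cup Y$: for $0<i<n$ the groups of $S$ in the neighboring degrees $i,i+1$ (for cohomology also in degrees $i,i+1$) vanish.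

(3) The image of $H^n(X)\to H^n(V)$ is the kernel of $\delta:H^n(V)\to H^{n+1}(X,V)$, where $H^{n+1}(X,V)\cong H_0(X)\cong\mathbb Z$. The next term is $H^{n+1}(X)\cong H_0(X,V)=0$. So $\delta$ is a surjection $\mathbb Z\to\mathbb Z$, hence injective. $\square$

**The case $N=S^n$.** Here $N\# M\cong M$, and the answer is trivially yes.

**Lens spaces, $n=3$.** Let $V^3\subset S^4$ with sides $X,Y$. Alexander duality gives $H_1(Y)\cong H^2(X)$, whose torsion is isomorphic to that of $H_1(X)$. So the torsion of $H_1(V)\cong H_1(X)\oplus H_1(Y)$ has the form $G\oplus G$. In particular a lens space with $H_1=\mathbb Z/p$, $p\ge2$, does not imbed in $S^4$, because a nontrivial cyclic group is not of the form $G\oplus G$. Can it serve as $M$ in a counterexample? If $N$ and $N\# M$ both imbed, then each prime-power cyclic group occurs with even multiplicity in the torsion of $H_1(N)$ and of $H_1(N)\oplus H_1(M)$, hence also in that of $H_1(M)$. So a lens space never occurs. This obstruction passes from $N\# M$ and $N$ to $M$, and one has to use more than additive homology.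

**Trying to cut $N$ off.** Suppose $N\# M\subset S^{n+1}$. Then $M^\circ=M\setminus\mathrm{int}\,D^n$ lies in $S^{n+1}$. One would like to cap off the sphere $\partial M^\circ$ by an $n$-disc whose interior misses $M^\circ$. What the hypothesis provides is another manifold with the same boundary, namely $N^\circ$, missing $M^\circ$ away from the boundary. Nothing makes it possible to trade $N^\circ$ for a disc, and the fact that $N$ *separately* imbeds says nothing about this particular position of $N^\circ$. This is where the attempt stops. Theorem B(2) shows that it cannot be repaired in general: our $M^\circ$ imbeds, and $M$ does not.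

Here is the plan. By Lemma 1(2), if $H_i(V)\cong\mathbb Z$ then the class of degree $i$ belongs to exactly one of the two sides. By Lemma 1(3), if classes of degrees $r$ and $s$, $r+s=n$, generate $H^r(V)\cong\mathbb Z$ and $H^s(V)\cong\mathbb Z$, then they cannot belong to the same side, because Poincaré duality makes their product a generator. So we look for homotopy theory that *forces* them onto the same side: we tie both to a class of degree $a$.

## 3. A class detected by $P^1$ and a class detected by a Postnikov section

**Facts on $P^1$.** For $p=3$ the Steenrod power is a natural homomorphism $P^1:H^i(\,\cdot\,;\mathbb F_3)\to H^{i+4}(\,\cdot\,;\mathbb F_3)$. It commutes with suspension, satisfies $P^1(xy)=P^1(x)y+xP^1(y)$, and $P^1t=t^3$ when $t$ has degree $2$. For example, $P^1t=t^3\ne0$ in $H^6(\mathbb{CP}^3;\mathbb F_3)$, and $P^1(t^2)=2t\cdot t^3=2t^4$ in $H^8(\mathbb{CP}^4;\mathbb F_3)$. We write $C_\varphi$ for the mapping cone $S^a\cup_\varphi e^{k+1}$ of $\varphi:S^k\to S^a$.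

**Facts on homotopy groups (Toda, *Composition methods*).** For $a\ge3$, $\pi_{a+1}(S^a)\cong\pi_{a+2}(S^a)\cong\mathbb Z/2$. Moreover $\pi_6(S^3)\cong\mathbb Z/12$.

Since $r-1\in\{a+1,a+2\}$, we let **$\beta$** be the generator of $\pi_{r-1}(S^a)\cong\mathbb Z/2$. So $\beta\neq0$ and $2\beta=0$.

**Lemma 2.** There is $\alpha\in\pi_{a+3}(S^a)=\pi_{s-1}(S^a)$ with $3\alpha=0$ and $P^1\ne0:H^a(C_\alpha;\mathbb F_3)\to H^{a+4}(C_\alpha;\mathbb F_3)$.

**Proof.** *First find a class on $S^3$, not yet of order 3.* The group $Sp(2)$ has a cell structure $S^3\cup_\omega e^7\cup e^{10}$. On the maximal torus,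
$$H^*(BSp(2);\mathbb F_3)=\mathbb F_3[q_1,q_2]\subset\mathbb F_3[t_1,t_2],\qquad q_1=t_1^2+t_2^2,\quad q_2=t_1^2t_2^2 ,$$
and so
$$P^1q_1=2(t_1^4+t_2^4)=2(q_1^2-2q_2)=2q_1^2-4q_2 .$$
The cohomology suspension $H^k(BSp(2))\to H^{k-1}(Sp(2))$ is induced by a map $\Sigma Sp(2)\to BSp(2)$. It commutes with $P^1$, kills products (cup products vanish in a suspension), and sends $q_1,q_2$ to generators $x_3,x_7$ up to units. Since $-4\ne0$ in $\mathbb F_3$, we get $P^1x_3=\pm x_7\neq0$. Restriction to the $7$-skeleton $C_\omega$ is an isomorphism in degrees $3$ and $7$, so $P^1\neq0$ on $C_\omega$.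

*Now make the order 3.* Put $\alpha_3=4\omega$. Then $3\alpha_3=12\omega=0$. There is a map $C_{4\omega}\to C_\omega$ that is the identity on $S^3$ and has degree $4$ on the top cell. On $H^7(\,\cdot\,;\mathbb F_3)$ it is multiplication by $4=1$, and on $H^3$ it is the identity. By naturality $P^1\ne0$ on $C_{\alpha_3}$.

*Suspend.* Put $\alpha=\Sigma^{a-3}\alpha_3$. Then $3\alpha=0$, $C_\alpha=\Sigma^{a-3}C_{\alpha_3}$, and $P^1$ commutes with suspension. $\square$

**Facts on Postnikov sections.** There is a map $\iota:S^a\to T$ that induces isomorphisms on $\pi_j$ for $j\le r-1$, with $\pi_j(T)=0$ for $j\ge r$. The space $T$ is the top of a tower of principal fibrations over $K(\mathbb Z,a)$, with one stage for each $j$, $a<j\le r-1$. The obstruction to lifting a map from a CW complex $X$ through the stage of $\pi_j$ lies in $H^{j+1}(X;\pi_j(S^a))$. For example, when $r=a+2$ there is one stage: $T\to K(\mathbb Z,a)$ has fiber $K(\mathbb Z/2,a+1)$, and the obstruction lies in $H^{a+2}(X;\mathbb Z/2)$.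

## 4. Both cells are forced onto one side

The purpose of this section is the obstruction that $M$ will meet.

**Proposition 3.** Let $V$ be a closed connected oriented topological $n$-manifold such that

1. $H_*(V)$ is free; $H_a(V)\cong H_r(V)\cong H_s(V)\cong\mathbb Z$; $H_{a-1}(V)=0$; and $H_{a+2}(V)=0$ if $r=a+3$;
2. $P^1:H^a(V;\mathbb F_3)\to H^s(V;\mathbb F_3)$ is nonzero;
3. there is $g:S^a\to V$ generating $H_a(V)$ with $g\circ\beta\simeq0$.

Then $V$ has no locally flat imbedding in a closed connected oriented $(n+1)$-manifold $S$ with the integral homology of $S^{n+1}$.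

**Proof.** Suppose $V\subset S$, with sides $X,Y$ as in Lemma 1, and let $i:V\to X$ be the inclusion. In degrees strictly between $0$ and $n$, $H_*(X)$ and $H_*(Y)$ are direct summands of $H_*(V)$, hence free. Since $H_a(V)\cong\mathbb Z$ is indecomposable, we may name the sides so that
$$H_a(Y)=0,\qquad i_*:H_a(V)\cong H_a(X).$$

**Step 1: the degree $s$ class lies on the side $X$.** This uses $P^1$. We have $H_a(Y)=0$, and $H_{a-1}(Y)=0$ because $H_{a-1}(V)=0$ and $a-1\ge2$. So $H^a(Y;\mathbb F_3)=0$ by universal coefficients. By Lemma 1(2), a generator of $H^a(V;\mathbb F_3)\cong\mathbb F_3$ is $i^*u$ with $u\in H^a(X;\mathbb F_3)$. Now $i^*P^1u=P^1i^*u\ne0$, so $H^s(X;\mathbb F_3)\ne0$. As $H_{s-1}(X)$ is free, this group is $\mathrm{Hom}(H_s(X),\mathbb F_3)$, so $H_s(X)\neq0$. Since $H_s(X)\oplus H_s(Y)\cong\mathbb Z$, we get $H_s(X)\cong\mathbb Z$ and $H_s(Y)=0$.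

**Step 2: the degree $r$ class lies on the side $X$.** This uses $\beta$. Suppose not. Since $H_r(X)\oplus H_r(Y)\cong\mathbb Z$, we have $H_r(X)=0$. As $H_{r-1}(X)$ is free, $H^r(X;\mathbb Z/2)=0$. If $r=a+3$, then also $H_{a+2}(X)=0$, and as $H_{a+1}(X)$ is free, $H^{a+2}(X;\mathbb Z/2)=0$. For $a<j\le r-1$ we have $\pi_j(S^a)\cong\mathbb Z/2$ and $j+1\in\{a+2,\dots,r\}$, that is, $j+1=r$, or $r=a+3$ and $j+1=a+2$. Hence
$$H^{j+1}(X;\pi_j(S^a))=0\qquad(a<j\le r-1).$$
Choose $u_X\in H^a(X;\mathbb Z)$ with value $1$ on the generator $(i g)_*[S^a]$ of $H_a(X)\cong\mathbb Z$. The compact manifold $X$ has the homotopy type of a CW complex. By the vanishing just shown, $u_X:X\to K(\mathbb Z,a)$ lifts through all stages of the tower to a map $h:X\to T$.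

Normalize the generator of $H^a(T)$ to have value $1$ on $\iota$. By Hurewicz $\pi_a(T)\cong H_a(T)\cong\mathbb Z$, and $h\circ i\circ g$ and $\iota$ both represent the element on which this generator is $1$. So $h\circ i\circ g\simeq\iota$, and
$$h\circ i\circ g\circ\beta\simeq\iota\circ\beta\not\simeq0,$$
because $\iota_*$ is an isomorphism on $\pi_{r-1}$ and $\beta\neq0$. This contradicts $g\circ\beta\simeq0$. So $H_r(X)\cong\mathbb Z$ and $H_r(Y)=0$.

**Step 3: two dual classes on one side.** Since $H_r(Y)=H_s(Y)=0$ and $H_{r-1}(Y),H_{s-1}(Y)$ are free, $H^r(Y)=H^s(Y)=0$. By Lemma 1(2), $i^*:H^r(X)\to H^r(V)\cong\mathbb Z$ and $i^*:H^s(X)\to H^s(V)\cong\mathbb Z$ are isomorphisms. As $r+s=n$ and homology is free, Poincaré duality says that the product of generators of $H^r(V)$ and $H^s(V)$ generates $H^n(V)\cong\mathbb Z$. But both come from $X$, so by Lemma 1(3) their product is $0$. This is a contradiction. $\square$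

So we need an $M$ with conditions 1–3 such that $M\#(S^r\times S^s)$ *does* imbed.

## 5. Explicit handles in $S^{n+1}$

The purpose of this section is to define $\mathcal X$ and $P$ in coordinates so explicit that spheres in $P$ can later be written as graphs.

**The standard decomposition.** Write points of $S^{n+1}$ as $(\xi,\zeta)\in\mathbb R^{a+1}\times\mathbb R^{b+1}$ with $|\xi|^2+|\zeta|^2=1$. Put $\mathcal X_0=\{|\xi|\ge|\zeta|\}\cong S^a\times D^{b+1}$ and $\mathcal Y_0=\{|\xi|\le|\zeta|\}\cong D^{a+1}\times S^b$, with common boundary $Z_0=S^a\times S^b$. Off $S^a\times0=\{\zeta=0\}$, the map $(\xi,\zeta)\mapsto(z,\zeta/|\zeta|)$, $z=\xi/|\zeta|$, identifies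
$$S^{n+1}\setminus(S^a\times0)\cong\mathbb R^{a+1}\times S^b,\qquad \mathcal Y_0=\{|z|\le1\},\quad Z_0=\{|z|=1\}.$$
We say that a set lies *over* a subset of $S^b$ according to the second coordinate. The retraction $\mathcal X_0\to S^a$ is $z\mapsto z/|z|$ in these coordinates.

Choose open sets $B_\alpha,B_\beta\subset S^b$ with disjoint closures and diffeomorphisms $B_\alpha\cong\mathbb R^s\times\mathbb R^{r-a}$ and $B_\beta\cong\mathbb R^r\times\mathbb R^{s-a}$; the dimensions are right because $b=r+s-a$. Coordinates are called $(x,v)$ in both. Choose smooth representatives $\alpha:S^{s-1}\to S^a$, $\beta:S^{r-1}\to S^a$.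

**The shear.** Let $\lambda:[0,\infty)\to[0,\infty)$ be smooth, $0$ near $0$, with $\lambda(t)=t$ for $t\ge\frac12$ and $\lambda(t)\le\frac12$ for $t\le\frac12$. Then $\bar\alpha(x)=\lambda(|x|)\,\alpha(x/|x|)$ is a smooth map $\mathbb R^s\to\mathbb R^{a+1}$, with $|\bar\alpha(x)|=|x|$ for $|x|\ge\frac12$. Put $\delta=\frac18$. The map
$$\Psi(x,y,v)=\big(\bar\alpha(x)+\delta y,\,(x,v)\big),\qquad (x,y,v)\in\mathbb R^s\times\mathbb R^{a+1}\times\mathbb R^{r-a},$$
is a diffeomorphism onto $\mathbb R^{a+1}\times B_\alpha$; its inverse has $y=(z-\bar\alpha(x))/\delta$. So we may use coordinates $(x,w)$ with $w=(y,v)\in\mathbb R^{r+1}$ on $\mathbb R^{a+1}\times B_\alpha$, where $z=\bar\alpha(x)+\delta y$. Put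
$$H_\alpha=\{|z|\le1,\ |w|\le1\}.$$

**Lemma 4.** There is a diffeomorphism $\tau_\alpha:D^s\times D^{r+1}\to H_\alpha$ with $H_\alpha\cap Z_0=\tau_\alpha(S^{s-1}\times D^{r+1})$ and $\tau_\alpha(x,(0,v))=(\bar\alpha(x),(x,v))$. The set $H_\alpha$ lies over $K_\alpha=\{|x|\le2,\ |v|\le1\}\subset B_\alpha$.

**Proof.** Let $|w|\le\frac32$. If $|x|\le\frac12$, then $|z|\le\frac12+\frac3{16}<1$. If $x=t\theta$ with $|\theta|=1$ and $t\ge\frac12$, then $|z|=|t\alpha(\theta)+\delta y|$, and
$$\tfrac12\tfrac{d}{dt}|z|^2=t+\delta\,y\cdot\alpha(\theta)\ge\tfrac12-\tfrac3{16}>0. \tag{1}$$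
So $|z|$ increases strictly in $t$, with positive derivative, from a value below $1$ to infinity. Hence for $|w|\le1$ the slice $\{x:|z|\le1\}$ is $\{t\theta:t\le\rho_w(\theta)\}$, with $\rho_w(\theta)$ smooth in $(\theta,w)$ by the implicit function theorem. From $|\rho_w(\theta)\alpha(\theta)+\delta y|=1$ and $|\alpha(\theta)|=1$ we get $|\rho_w-1|\le\delta$, and $\rho_w=1$ if $y=0$.

Choose a smooth $\kappa$ on $[0,1]$ with $\kappa=0$ on $[0,\frac14]$, $\kappa(1)=1$, $0\le\kappa'\le2$, and define
$$\tau_\alpha(t\theta,w)=\big((t+(\rho_w(\theta)-1)\kappa(t))\theta,\;w\big)$$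
in the coordinates $(x,w)$. It is the identity for $t\le\frac14$, so it is smooth. For fixed $(\theta,w)$ the radial function has derivative at least $1-2\delta>0$ and maps $[0,1]$ onto $[0,\rho_w(\theta)]$. So $\tau_\alpha$ is a diffeomorphism onto $H_\alpha$, and $|z|=1$ corresponds to $t=1$. For $y=0$ we have $\rho_w=1$, hence the formula for $\tau_\alpha(x,(0,v))$. Finally $|x|\le1+\delta\le2$ and $|v|\le|w|\le1$ on $H_\alpha$. $\square$

In the same way define $H_\beta$, $\tau_\beta:D^r\times D^{s+1}\to H_\beta$ and $K_\beta\subset B_\beta$ from $\beta$. The core of $H_\alpha$ is attached by $x\mapsto(\alpha(x),(x,0))$, which becomes $\alpha$ under the retraction $\mathcal X_0\to S^a$; similarly for $\beta$.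

**The corner.** Put $p=1-|z|$, $q=|w|^2-1$. On $\{|x|>\frac12,\ \frac12<|w|<\frac32\}$ the map
$$(x,w)\mapsto\big(x/|x|,\ w/|w|,\ p,\ q\big)$$
is an injective local diffeomorphism: $w/|w|$ and $q$ determine $w$, and then for fixed $\theta,w$ the function $p$ is strictly decreasing in $t$ with nonzero derivative, by (1). At $t=\frac12$ we have $p\ge\frac5{16}$, and $p\to-\infty$ as $t\to\infty$. So for small $\eta>0$ the image contains $S^{s-1}\times S^r\times(-\eta,\eta)^2$. This is a chart near the corner $\{p=q=0\}=\tau_\alpha(S^{s-1}\times S^r)$, and in it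
$$\mathcal X_0=\{p\le0\},\qquad H_\alpha=\{p\ge0,\ q\le0\},\qquad \mathcal X_0\cup H_\alpha=\{p\le0\text{ or }q\le0\}.$$
The boundary of $\mathcal X_0\cup H_\alpha$ in the chart is $S^{s-1}\times S^r\times L$ with $L=\{p=0,q\ge0\}\cup\{q=0,p\ge0\}$. *Rounding* means replacing $L$ by a smooth curve $L'\subset\{p,q\ge0\}$ which agrees with $L$ except very near $0$. A subset which in the chart is $A\times L$, with $A\subset S^{s-1}\times S^r$ a submanifold, is rounded to $A\times L'$. There is a homeomorphism from the unrounded to the rounded hypersurface, supported near the corner.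

**Definition of $P$.** $\mathcal X=\mathcal X_0\cup H_\alpha\cup H_\beta$, rounded; $\mathcal Y=\overline{S^{n+1}\setminus\mathcal X}$; $P=\partial\mathcal X$, a smooth closed hypersurface. Up to rounding,
$$P=\big(Z_0\setminus\tau_\alpha(S^{s-1}\times\mathrm{int}\,D^{r+1})\setminus\tau_\beta(S^{r-1}\times\mathrm{int}\,D^{s+1})\big)\cup\tau_\alpha(D^s\times S^r)\cup\tau_\beta(D^r\times S^s).$$

## 6. What the hypersurface $P$ remembers

**Lemma 5.**

1. $P$ is simply connected, and in degrees $0<i<n$, $H_*(P)$ is $\mathbb Z,\mathbb Z^2,\mathbb Z^2,\mathbb Z$ in degrees $a,r,s,b$ and zero otherwise.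
2. $P^1:H^a(P;\mathbb F_3)\to H^s(P;\mathbb F_3)$ is nonzero.
3. Let $g_P:S^a\to P$ be $S^a\times pt$ with $pt\in S^b\setminus(\bar B_\alpha\cup\bar B_\beta)$. It generates $H_a(P)\cong\mathbb Z$, and $g_P\circ\beta$ is null-homotopic in $P$.

**Proof of 1.** $P$ arises from the simply connected $Z_0=S^a\times S^b$ by surgery on spheres of dimensions $s-1,r-1\ge4$ and codimensions $r+1,s+1\ge6$. Removing them does not change $\pi_1$. Gluing in $D^s\times S^r$ along $S^{s-1}\times S^r$ and $D^r\times S^s$ along $S^{r-1}\times S^s$ keeps $\pi_1$ trivial, by van Kampen.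

We have $\mathcal X\simeq S^a\cup_\beta e^r\cup_\alpha e^s$ with both cells attached to $S^a$. Since $r,s\ge a+2$, all cellular boundaries vanish, so $H_*(\mathcal X)=\mathbb Z$ in degrees $0,a,r,s$ and zero otherwise. By Lemma 1(2),
$$H_i(P)\cong H_i(\mathcal X)\oplus H_i(\mathcal Y),\qquad H^i(\mathcal X)\oplus H^i(\mathcal Y)\cong H^i(P)\qquad(0<i<n), \tag{2}$$
and Alexander duality gives $H_i(\mathcal Y)\cong H^{n-i}(\mathcal X)$ for $0<i<n$. So $\mathcal Y$ contributes $\mathbb Z$ in degrees $n-a=b$, $n-r=s$, $n-s=r$.

**Proof of 2.** The quotient $\mathcal X/C_\alpha$ is $S^r$ up to homotopy, with $a+1<r<s$. So the restriction $H^i(\mathcal X;\mathbb F_3)\to H^i(C_\alpha;\mathbb F_3)$ is an isomorphism for $i=a$ and $i=s$. By Lemma 2, $P^1\ne0$ on $H^a(\mathcal X;\mathbb F_3)$. By (2), $H^s(\mathcal X;\mathbb F_3)\to H^s(P;\mathbb F_3)$ is injective. Naturality finishes the proof.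

**Proof of 3.** $H_a(\mathcal Y)\cong H^b(\mathcal X)=0$ as $b>s$, so $H_a(P)\cong H_a(\mathcal X)$, which is generated by $S^a\times pt$.

For the null-homotopy it suffices to work in the unrounded $P$, since $g_P$ is away from the corners. Fix a unit vector $v\in\mathbb R^{s-a}$. The sphere $x\mapsto(\beta(x),(x,v))$, $x\in S^{r-1}$, bounds the disc $\tau_\beta(D^r\times\{(0,v)\})\subset P$. Now move the sphere in three stages.

* Through $(\beta(x),(x,\mu v))$, $1\le\mu\le2$. Here $|z|=1$, $y=0$, $q=\mu^2-1\ge0$, so we stay in $P$.
* Through $(\beta(x),(tx,2v))$, $t$ from $1$ to $0$. This stays in $Z_0$ and over the complement of $K_\beta$, hence in $P$.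
* Now the second coordinate is the constant $(0,2v)$. Move it to $pt$ along a path in $S^b\setminus(K_\alpha\cup K_\beta)$. This set is connected: $K_\alpha,K_\beta$ are disjoint, compact and convex in their charts, so by Alexander duality $\tilde H_0(S^b\setminus(K_\alpha\cup K_\beta))\cong H^{b-1}(K_\alpha\cup K_\beta)=0$.

The end is $x\mapsto(\beta(x),pt)$, which is $g_P\circ\beta$. $\square$

**Each tie alone does not obstruct.** Let $P'$ be the rounded boundary of $\mathcal X_0\cup H_\alpha$. It imbeds in $S^{n+1}$. One side has homology in degrees $a,s$, the other in degrees $b,r$. So $P'$ satisfies condition 1 of Proposition 3, and condition 2 by the proof of Lemma 5(2). Similarly the boundary of $\mathcal X_0\cup H_\beta$ imbeds and satisfies conditions 1 and 3, by the proof of Lemma 5(3). Both conditions are really needed together.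

**Which product of spheres can be split off $P$?** Use (2) to choose generators $x_r,y_r$ of $H_r(P)$ and $x_s,y_s$ of $H_s(P)$, where the $x$'s vanish in $\mathcal Y$ and map to generators in $\mathcal X$, and the $y$'s vanish in $\mathcal X$ and map to generators in $\mathcal Y$. A class that vanishes in $\mathcal Y$ is a boundary of a class of $(\mathcal Y,P)$, so its Poincaré dual in $P$ is, up to sign, restricted from $\mathcal Y$; the same holds for $\mathcal X$. By Lemma 1(3), $x_r\cdot x_s=0$ and $y_r\cdot y_s=0$. By unimodularity, and after choosing the signs of the $y$'s, $x_r\cdot y_s=1$ and $y_r\cdot x_s=1$.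

The natural first attempt is to look for spheres representing $x_r$ and $y_s$, or $y_r$ and $x_s$, and to split off a neighborhood. This stops at once, because $x_r$ and $x_s$ are not spherical.

* If $f:S^s\to\mathcal X$ has class $m$ times a generator of $H_s(\mathcal X)$, let $u$ generate $H^a(\mathcal X;\mathbb F_3)$. Then $P^1u$ generates $H^s(\mathcal X;\mathbb F_3)$ and $f^*P^1u=P^1f^*u=0$ since $H^a(S^s)=0$. So $3\mid m$.
* If $f:S^r\to\mathcal X$ has class $m$ times a generator of $H_r(\mathcal X)\cong H_r(\mathcal X,S^a)$, note that $\pi_r(\mathcal X,S^a)\cong H_r(\mathcal X,S^a)\cong\mathbb Z$ by the relative Hurewicz theorem, and that the boundary map to $\pi_{r-1}(S^a)$ sends a generator to $\pm\beta$. So $m\beta=0$ and $2\mid m$.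

What gets past this is that $2$ and $3$ are coprime. If $2x_r$ and $3x_s$ can be used, set $E=2x_r+y_r$, $F=3x_s-y_s$: then $E\cdot F=-2+3=1$. The orthogonal complement of these classes is spanned by $3x_r+y_r$ and $2x_s-y_s$, since $(3x_r+y_r)\cdot F=-3+3=0$ and $E\cdot(2x_s-y_s)=-2+2=0$. Neither of these two lies in one side alone. If both ties had been at the same prime $\ell$, so that only multiples of $\ell x_r$ and $\ell x_s$ were spherical, then every pair of spherical classes $i\ell x_r+jy_r$, $k\ell x_s+ly_s$ would have intersection number divisible by $\ell$, and never $\pm1$.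

The next two sections realize this arithmetic by imbedded spheres with the right normal bundles. They do not use the present computation.

## 7. Triple and double cores closed up to spheres

**Belt spheres.** Put $S_\alpha=\tau_\alpha(0\times S^r)$, of dimension $r$, and $S_\beta=\tau_\beta(0\times S^s)$, of dimension $s$. They lie in $P$. On $S_\alpha$ we have $x=0$, so $|z|=\delta|y|\le\frac18$; in particular $S_\alpha$ misses $Z_0$.

**Lemma 6.** There is a smoothly imbedded standard sphere $\Sigma_\alpha\subset P$ of dimension $s$, lying over $B_\alpha$, which bounds a smoothly imbedded disc in $S^{n+1}$ and meets $S_\alpha$ transversally in exactly three points, all of the same sign. In particular its normal bundle in $S^{n+1}$ is trivial. In the same way there is a sphere $\Sigma_\beta\subset P$ of dimension $r$ over $B_\beta$, which bounds a smoothly imbedded disc in $S^{n+1}$ and meets $S_\beta$ transversally in exactly two points, of the same sign.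

**Proof.** The three parallel cores $\tau_\alpha(D^s\times\{(0,v_i)\})$ have boundary spheres which map to $S^a$ by $\alpha$. We join them by a piece of a graph over a sphere with three holes.

**Step 1: the base disc $D\subset B_\alpha$.** Choose distinct unit vectors $v_1,v_2,v_3\in\mathbb R^{r-a}$, possible as $r-a\ge2$. Let $C$ be $D^s\times[1,2]\ni(x,\mu)$ with the edge $|x|=1$, $\mu=2$ rounded inside $\{\mu>\frac74\}$. Put $C_i=\{(x,\mu v_i):(x,\mu)\in C\}$: three disjoint $(s+1)$-discs in $B_\alpha$, oriented by $(x,\mu)$, with bottom faces $D_i=\{(x,v_i):|x|\le1\}$.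

Join the tops of $C_1,C_2$ and of $C_2,C_3$ by thin bands $I\times D^s$ lying in $\{|v|\ge2\}$. Their core arcs are disjoint and imbedded, start and end radially at or near the points $(0,2v_i)$, and otherwise run in $\{|v|>2\}$, which is connected as $r-a\ge2$. A band is given by its core arc and a field of $s$-frames normal to the arc, which at the ends must span the $x$-directions. The normal space has dimension $b-1>s$, so the Stiefel manifold $V_s(\mathbb R^{b-1})$ is connected. Hence the frame field exists for either choice of the end orientations, and we can choose it so that the orientations of the $C_i$ extend over the union. After rounding at the attaching places inside $\{|v|>\frac74\}$ we have a boundary connected sum of discs, that is, an $(s+1)$-disc $D\subset B_\alpha$ whose only corners are along the $\partial D_i$. Because the $C_i$ are coherently oriented and each $D_i$ is a bottom face, the orientations of the $D_i$ given by $x\mapsto(x,v_i)$ all agree with one orientation of $\partial D\cong S^s$.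

Let $W=\partial D\setminus\bigcup\mathrm{int}\,D_i$, a sphere minus three discs. It lies in $\{|v|\ge1\}$, and in $\{|v|\le\frac74\}$ it consists exactly of the collars $\{(x,\mu v_i):|x|=1,\ 1\le\mu\le\frac74\}$.

**Step 2: the map $g:W\to S^a$; here $3\alpha=0$ is used.** On the collars put $g(x,\mu v_i)=\alpha(x)$. Join the three collars by two arcs in $W$ and extend $g$ over them, as $S^a$ is connected, and then over a neighborhood. The three discs $D_i$ and the thickened arcs form one disc in $\partial D$. So the rest of $W$ is a single $s$-cell, and its boundary sphere represents in the simply connected $S^a$ the class $\pm(\alpha+\alpha+\alpha)=0$. The signs agree by the orientation statement of Step 1. So $g$ extends over the cell. Smooth it keeping it fixed for $|v|\le\frac{13}{8}$; so $g$ is smooth and $g(x,\mu v_i)=\alpha(x)$ for $\mu\le\frac{13}8$.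

**Step 3: the sphere.** Put
$$\Sigma_\alpha=\{(g(w'),w'):w'\in W\}\cup\bigcup_{i=1}^3\tau_\alpha\big(D^s\times\{(0,v_i)\}\big).$$
The graph lies in $Z_0=\{|z|=1\}$. Over $W\cap\{|v|\ge\frac32\}$ it misses $H_\alpha$, since $H_\alpha$ lies over $\{|v|\le1\}$. Over the collars it has $y=0$ and $|w|=\mu$, so it meets $H_\alpha$ only for $\mu=1$. So $\Sigma_\alpha$ lies in the unrounded $P$. In the corner chart it is
$$S^{s-1}\times\{(0,v_i)\}_{i=1,2,3}\times L:$$
the collars have $p=0$, $q=\mu^2-1$. The discs have $q=0$ and, by $\tau_\alpha(x,(0,v_i))=(\bar\alpha(x),(x,v_i))$, $p=1-|x|$ for $|x|\ge\frac12$. No other part of $\Sigma_\alpha$ is in the chart for small $\eta$, since for $|v|\ge\frac32$ we have $q\ge\frac54$. So it is rounded to $S^{s-1}\times\{(0,v_i)\}\times L'$, a smooth submanifold of $P$.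

**Step 4: a disc bounded by $\Sigma_\alpha$.** Before rounding, $\Sigma_\alpha$ is the graph over $\partial D$ of the map $\hat g$ that equals $g$ on $W$ and $\bar\alpha(x)$ on $D_i$. Extend $\hat g$ smoothly over $D$, with values in the convex set $D^{a+1}$, so that $\hat g(x,\mu v_i)=\bar\alpha(x)$ for $\mu\le\frac32$. To see that this is possible, use a partition of unity to patch three partial maps: $\bar\alpha(x)$ on $\{\mu<\frac{13}8\}$; an extension of $g$ constant along a collar of $W$, used only over $|v|>\frac32$; and $0$ on the part of the interior of $D$ with $|v|>\frac32$. On $W$ the first two agree with $g$, the third is not active there, and for $\mu\le\frac32$ only the first is active.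

The graph of $\hat g$ over $D$ is an imbedded disc. In the corner chart it consists of the points with $y=0$, $p=1-|x|\ge0$, $q=\mu^2-1\ge0$, that is, it is $S^{s-1}\times\{(0,v_i)\}\times\{p,q\ge0\}$. Cutting off the corner along $L'$ gives a smooth disc with boundary the rounded $\Sigma_\alpha$. Hence $\Sigma_\alpha$ is a standard sphere. Its normal bundle in $S^{n+1}$ is the restriction of the (trivial) normal bundle of the disc plus the trivial line bundle of normals to $\Sigma_\alpha$ in the disc, so it is trivial.

**Step 5: intersection with $S_\alpha$.** The graph part lies in $Z_0$ before rounding, and the rounding takes place near the corner; $S_\alpha$ is away from both. So $\Sigma_\alpha\cap S_\alpha$ consists of the points $\tau_\alpha(0,(0,v_i))$, $i=1,2,3$. In $\tau_\alpha(D^s\times S^r)$ we are intersecting $D^s\times pt$ with $0\times S^r$, which is transverse. The signs agree, because the orientation of $\Sigma_\alpha$ restricts to parallel orientations on the discs $\tau_\alpha(D^s\times\{(0,v_i)\})$.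

**Step 6: $\Sigma_\beta$.** Repeat Steps 1–5 over $B_\beta$ with two distinct unit vectors in $\mathbb R^{s-a}=\mathbb R^4$, one band, $2\beta=0$ in place of $3\alpha=0$, and $b-1>r$ in place of $b-1>s$. $\square$

As $\Sigma_\alpha,S_\alpha$ lie over $B_\alpha$ and $\Sigma_\beta,S_\beta$ over $B_\beta$,
$$\Sigma_\alpha\cap\Sigma_\beta=\Sigma_\alpha\cap S_\beta=\Sigma_\beta\cap S_\alpha=S_\alpha\cap S_\beta=\emptyset,\qquad \Sigma_\alpha\cdot S_\alpha=\pm3,\quad \Sigma_\beta\cdot S_\beta=\pm2. \tag{3}$$

## 8. Two spheres meeting once, and their normal bundles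

**Tubes.** Let $A,B\subset P$ be disjoint oriented $k$-spheres, $k<n-1$. Take an imbedded arc from $A$ to $B$, meeting them only at its ends, and a field of $k$-frames normal to the arc that spans $TA$ and $TB$ at the ends. Remove small discs around the end points from $A,B$ and join the holes by the tube formed by small $(k-1)$-spheres around the arc. Since $V_k(\mathbb R^{n-1})$ is connected, the frames can be chosen so that the orientations of $A$ and $B$ fit together. The class of the result $A\# B$ is $[A]+[B]$. An arc in general position misses any given submanifold of codimension at least $2$ apart from its ends, and thin tubes then miss it too.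

Let
$$E^r=\Sigma_\beta\# S_\alpha,\qquad F^s=\Sigma_\alpha\#(\pm S_\beta),$$
with disjoint tubes in general position. By (3), $E\cdot F=\pm2\pm3$. Choose the sign in $F$ so that the two contributions have opposite signs. Then $E\cdot F=\pm1$. Since $P$ is simply connected and $r,s\ge3$, the Whitney trick (Milnor, *Lectures on the h-cobordism theorem*, Thm. 6.6) cancels pairs of intersection points of opposite sign by an isotopy of $E$. So after an isotopy of $E$, the spheres $E$ and $F$ meet transversally in exactly one point.

**Lemma 7.** Let $\nu_E,\nu_F$ be the normal bundles in $P$. Then $\nu_E$ is trivial, and $\nu_F\oplus\varepsilon^1$ is trivial.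

**Proof for $\nu_E$.** $TP\oplus\varepsilon^1=TS^{n+1}|_P$ is stably trivial, and so is $TE$. From $TP|_E=TE\oplus\nu_E$, the bundle $\nu_E$ is stably trivial. Its rank is $s>r=\dim E$, so it is trivial.

**Proof for $\nu_F$.** Here the rank $r$ is less than $s=\dim F$, so this argument is not available. We use geometry instead. As $P$ is two-sided, $\nu_F\oplus\varepsilon^1$ is the normal bundle of $F$ in $S^{n+1}$, and we must frame it. Both $\Sigma_\alpha$ and $S_\beta=\partial\,\tau_\beta(0\times D^{s+1})$ bound imbedded discs in $S^{n+1}$, so both have framed normal bundles there. It remains to join the framings over the tube.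

Near the arc there are coordinates $(t,u,e')\in\mathbb R\times\mathbb R^s\times\mathbb R^{r-1}$ on $P$ in which the two spheres are $\{t=0,e'=0\}$ and $\{t=1,e'=0\}$. Adding a coordinate normal to $P$ gives coordinates
$$(t,u,e)\in\mathbb R\times\mathbb R^s\times\mathbb R^r$$
on $S^{n+1}$ in which the spheres are $\{t=0,e=0\}$ and $\{t=1,e=0\}$. There $F$ is obtained by removing $|u|<\eta$ from both and adding the tube $|u|=\eta$, $0\le t\le1$, rounded, all in $e=0$. In $\mathbb R^{s+1}=\{e=0\}$ this part of $F$ is the boundary of the region $\{0\le t\le1,\ |u|\ge\eta\}$. Let $\mathbf n$ be its unit normal pointing into this region. Then $\mathbf n=\partial_t$ on $t=0$, and $\mathbf n=-\partial_t$ on $t=1$.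

Multiply the framing of $\Sigma_\alpha$ by a constant matrix in $GL_{r+1}(\mathbb R)$ so that at $u=0$ it agrees with $(\partial_t,\partial_{e_1},\dots,\partial_{e_r})$. On a disc $|u|<\epsilon$ it then differs from this coordinate frame by a map $G(u)\in GL_{r+1}(\mathbb R)$ with $G(0)=I$. Replace $G(u)$ by $G(\sigma(|u|)u)$, with $\sigma=0$ for $|u|\le\frac\epsilon2$ and $\sigma=1$ near $\epsilon$. Now the two frames agree for $|u|\le\frac\epsilon2$. Do the same for $S_\beta$ with $(-\partial_t,\partial_{e_1},\dots,\partial_{e_r})$. Take $\eta$ so small, compared with $\epsilon$, that the tube and its rounding lie in $|u|\le\frac\epsilon2$. Then the frame $(\mathbf n,\partial_{e_1},\dots,\partial_{e_r})$ along the tube agrees with both framings where it meets them, and together they frame the normal bundle of $F$ in $S^{n+1}$. $\square$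

(The Whitney trick moved only $E$, so the statement on $\nu_F$ is not affected.)

## 9. Plumbing, and the manifold $M$

**Plumbing.** Let $D(\xi)\to S^s$ and $D(\zeta)\to S^r$ be disc bundles with fibers $D^r$ and $D^s$. Choose discs $D^s\subset S^s$, $D^r\subset S^r$ and trivializations over them. The *plumbing* at one point is obtained from the disjoint union by identifying $D(\xi)|_{D^s}\cong D^s\times D^r$ with $D(\zeta)|_{D^r}\cong D^r\times D^s$ by interchanging the factors (and rounding corners). It is a model for a neighborhood of two spheres that meet transversally in one point. For example, if both bundles are trivial, the plumbing is a neighborhood of $S^s\times pt\cup pt\times S^r$ in $S^s\times S^r$. The complement is a product of two discs, so the plumbing is $S^s\times S^r$ minus an open disc.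

**Lemma 8.** Let $U$ be a closed regular neighborhood of $E\cup F$ in $P$. Then $U\cong(S^r\times S^s)\setminus\mathrm{int}\,D^n$, by an orientation-preserving diffeomorphism.

**Proof.** *$U$ depends only on $\nu_F$.* $U$ is the plumbing of $D(\nu_F)$ and $D(\nu_E)\cong S^r\times D^s$ at one point, where the interchange of factors is done after some elements of $O(r)$ and $O(s)$. Up to isotopy only the components of these elements matter. They can be absorbed by a reflection of $S^r$ fixing the plumbing point and by a reflection of $D^s$, both acting on $S^r\times D^s$. So $\nu_F$ determines $U$ up to diffeomorphism.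

*A second occurrence of the same plumbing.* In the sphere bundle $Q=S(\nu_F\oplus\varepsilon^1)\to F=S^s$, with fiber $S^r$, the section $(0,1)$ has normal bundle $\nu_F$, a fiber has trivial normal bundle, and the two meet transversally in one point. So $U$ is diffeomorphic to a regular neighborhood of their union in $Q$. Such a neighborhood consists of the upper hemisphere bundle together with all of $Q$ over a disc of $S^s$. Its complement lies over the complementary disc $D^s$, where $Q$ is $D^s\times S^r$, and is a lower hemisphere over each point: it is $D^s\times D^r\cong D^n$, corners rounded. So $U\cong Q\setminus\mathrm{int}\,D^n$.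

*The bundle $Q$ is trivial.* By Lemma 7, $\nu_F\oplus\varepsilon^1$ is trivial, so $Q\cong S^r\times S^s$. Since $S^r\times S^s$ has an orientation-reversing diffeomorphism, the diffeomorphism can be taken to preserve orientation. $\square$

**Definition of $M$.** $M=(P\setminus\mathrm{int}\,U)\cup D^n$, glued by the identification $\partial U\cong\partial D^n$ of Lemma 8.

The set $P\setminus\mathrm{int}\,U$ is connected since $E\cup F$ has codimension at least $2$. So $M$ is a smooth closed connected oriented manifold, and
$$P\cong M\# N,\qquad N=S^r\times S^s. \tag{4}$$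
From $\pi_1(M)\cong\pi_1(P)=1$, $M$ is simply connected.

**Lemma 9.** Let $c:P\to M$ be the collapse.

1. $H_*(M)$ is free, equal to $\mathbb Z$ in degrees $0,a,r,s,b,n$ and $0$ otherwise.
2. $P^1:H^a(M;\mathbb F_3)\to H^s(M;\mathbb F_3)$ is nonzero.
3. $c\circ g_P:S^a\to M$ generates $H_a(M)$, and $(c\circ g_P)\circ\beta\simeq0$.

**Proof.** By (4), $H_i(P)\cong H_i(M)\oplus H_i(S^r\times S^s)$ for $0<i<n$. With Lemma 5(1), the degrees $r$ and $s$ each lose one $\mathbb Z$, which gives 1. Since $a<r$, the map $c$ induces isomorphisms on $H_a$ and on $H^a(\,\cdot\,;\mathbb F_3)$. If $u$ generates $H^a(M;\mathbb F_3)$, then $c^*P^1u=P^1c^*u\neq0$ by Lemma 5(2), which gives 2. Lemma 5(3) gives 3. $\square$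

**Proof of Theorem A.** By (4) and $P\subset S^{n+1}$, $N\# M$ imbeds in $S^{n+1}$. $N=\partial(S^r\times D^{s+1})$ with $S^r\times D^{s+1}\subset S^{n+1}$, so $N$ imbeds. By Lemma 9, $M$ satisfies conditions 1–3 of Proposition 3: note that $H_{a-1}(M)=0$ because $0<a-1<a$, and if $r=a+3$ then $H_{a+2}(M)=0$ because $a<a+2<r$. So $M$ does not imbed in $S^{n+1}$. All $n\ge12$ are covered by $n=2a+6$ and $n=2a+7$, $a\ge3$. $\blacksquare$

## 10. The manifolds $M_k$, and the punctured $M$

**Proof of Theorem B(1).** *Imbedding.* $N\# M_k\cong P\# k(S^1\times S^{n-1})$. The manifold $S^1\times S^{n-1}$ is a hypersurface in a small ball of $S^{n+1}$ and has an orientation-reversing diffeomorphism. So the ambient connected sum of $P$ with $k$ such hypersurfaces, in disjoint small balls, imbeds $N\# M_k$ in $S^{n+1}$.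

*Conditions of Proposition 3 for $M_k$.* The extra homology is free and lies in degrees $1$ and $n-1$. These are not among $a-1,a,a+2,r,s$, since $a-1\ge2$ and $n-1>s$. So condition 1 holds. The collapse $M_k\to M$ induces isomorphisms on $H^a$ and $H^s$ with $\mathbb F_3$ coefficients, for the same reason, so condition 2 holds by naturality. For condition 3, $c\circ g_P$ extends to a map $S^a\cup_\beta e^r\to M$ because $(c\circ g_P)\circ\beta\simeq0$. As $r<n$, this map can be deformed off a point, hence off a disc. Take the $k$ discs used for the connected sums inside that disc. Then the map goes into $M\setminus\mathrm{int}\,kD^n\subset M_k$. Its restriction to $S^a$ generates $H_a(M_k)\cong H_a(M)$, and composed with $\beta$ it is null-homotopic.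

*Homotopy invariance.* All hypotheses of Proposition 3 are invariant under homotopy equivalence of closed orientable manifolds, and orientability is itself a homotopy invariant of closed manifolds. So Proposition 3 applies to every closed topological manifold homotopy equivalent to $M_k$: none has a locally flat imbedding in a closed connected oriented $(n+1)$-manifold with the integral homology of $S^{n+1}$.

*Distinctness.* $H_1(M_k)\cong\mathbb Z^k$, so the $M_k$ are pairwise non-homeomorphic. $\blacksquare$

**Proof of Theorem B(2).** $M^\circ=M\setminus\mathrm{int}\,D^n\cong P\setminus\mathrm{int}\,U\subset P\subset S^{n+1}$. Since $P$ is two-sided, $M^\circ\times[-1,1]\subset S^{n+1}$. Its boundary, with corners rounded, consists of two copies of $M^\circ$ joined along $\partial M^\circ\times[-1,1]$. This is the double of $M^\circ$, which is $M\#(-M)$. $\blacksquare$
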